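\title{The limit points of Garsia numbers}

\begin{abstract}
A Garsia number is an algebraic integer of norm $\pm2$ all of whose conjugates, itself included, lie outside the closed unit disk. We prove the conjecture that every limit point other than $1$ of the positive real Garsia numbers is the positive root of a trinomial $z^n-z^m-1$, and we determine the limit points of all complex Garsia numbers: they are the points of the unit circle and the roots of modulus greater than $1$ of the trinomials $z^n\pm z^m\pm1$. To each Garsia number we attach a positive measure of mass $3$ on the unit circle with integer Fourier coefficients. The proof rests on a structure theorem for such measures and on the classification of the nonnegative trigonometric polynomials with integer coefficients and constant term $3$.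
\end{abstract}

\section{Introduction}

A complex number $\gamma$ is a \emph{Garsia number} if it is an algebraic integer of norm $\pm2$ and every root of its minimal polynomial $p$ has modulus greater than $1$. Here $p\in\mathbb{Z}[z]$ is monic and the norm is the product of its roots, so the norm condition says $p(0)=\pm2$.

If all conjugates of an algebraic integer lie outside the closed unit disk, the product of their moduli is an integer greater than $1$. Garsia numbers are the case of the smallest possible value $2$, and this has two immediate consequences. Every conjugate has modulus at most $2$, so the coefficients of $p$ are bounded in terms of the degree and there are finitely many Garsia numbers of each degree; a limit point can only arise from degrees tending to infinity. And for $R>1$ at most $\log 2/\log R$ conjugates of a Garsia number have modulus at least $R$, whatever the degree. So almost all conjugates of a Garsia number of large degree are close to the unit circle, and the question is where the few others can accumulate.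

For the roots of $z^n-2$ there are no others: all conjugates approach the circle. To produce a limit point off the circle, consider polynomials $z^kA(z)+B(z)$ with $A,B$ fixed and $k\to\infty$. In $|z|>1$ we have $z^{-k}(z^kA+B)\to A$, so these polynomials have roots near every root of $A$ of modulus greater than $1$. One needs $B(0)=\pm2$ and no roots inside the disk, and the issue is which $A$ admit such a partner $B$. Trinomials do. For integers $n>m\ge1$ let $\lambda_{n,m}$ be the positive root of $z^n-z^m-1$; it is unique and greater than $1$, because $1-y^{m-n}-y^{-n}$ increases from $-\infty$ to $1$ on $(0,\infty)$ and equals $-1$ at $y=1$. The following facts about the limit points in $\mathbb{R}$ of the positive real Garsia numbers are known.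
\begin{itemize}
\item[(i)] $1$ is a limit point, since $2^{1/n}$ is a Garsia number for every $n\ge1$.
\item[(ii)] Every $\lambda_{n,m}$ is a limit point. More precisely, for $k\ge1$ each polynomial $z^k(z^n-z^m-1)\pm(z^n-z^m+z^{n-m}-2)$ has a Garsia number as a root, and it has a positive real root tending to $\lambda_{n,m}$ as $k\to\infty$.
\item[(iii)] The only limit points greater than $\sqrt2$ are $\lambda_{2,1}=1.618\dots$ and $\lambda_{3,2}=1.465\dots$, and both are isolated limit points.
\end{itemize}
Thus above $\sqrt2$ the list in (ii) is complete. The conjecture posed in \cite{SCGN} is that it is complete everywhere: aside from $1$, all limit points of the positive real Garsia numbers are roots of $z^n-z^m-1$ for some $n>m\ge1$. We prove it.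

\begin{theorem}\label{thm:real}
Every limit point $L\ne1$ of the positive real Garsia numbers equals $\lambda_{n,m}$ for some $n>m\ge1$. The set of limit points is exactly $\{1\}\cup\{\lambda_{n,m}:n>m\ge1\}$.
\end{theorem}

The method does not use that $L$ is real until the last line, and it settles the complex case as well. Let $\mathbb{T}$ be the unit circle and $\mathbb{D}$ the open unit disk.

\begin{theorem}\label{thm:complex}
The limit points in $\{|z|>1\}$ of the set of all complex Garsia numbers are exactly the roots of modulus greater than $1$ of the trinomials $z^n+\eta z^m+\eta'$ with $n>m\ge1$ and $\eta,\eta'\in\{1,-1\}$. For every $R>1$ only finitely many of them have modulus at least $R$. The full set of limit points in $\mathbb{C}$ is this set together with $\mathbb{T}$.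
\end{theorem}

The combinatorial core of the proof is a classification. A \emph{trigonometric polynomial} is a Laurent polynomial $D=\sum_kd_kz^k$ regarded as a function on $\mathbb{T}$; it is \emph{nonnegative} if $D\ge0$ on $\mathbb{T}$. Put $C_k=z^k+z^{-k}$.

\begin{theorem}\label{thm:three}
A nonnegative trigonometric polynomial with integer coefficients and constant term $3$ is one of
\begin{itemize}
\item[(T1)] $3$;
\item[(T2)] $3+\varepsilon C_b$;
\item[(T3)] $3+\varepsilon C_b+C_{2b}$;
\item[(T4)] $|1+\varepsilon z^b+\varepsilon'z^c|^2=3+\varepsilon C_b+\varepsilon'C_c+\varepsilon\varepsilon'C_{c-b}$ with $0<b<c$.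
\end{itemize}
Here $b\ge1$ and $\varepsilon,\varepsilon'=\pm1$.
\end{theorem}

All four types are nonnegative; for (T3), put $y=C_b\in\mathbb{R}$ and note $C_{2b}=y^2-2$, so that the polynomial equals $y^2+\varepsilon y+1$.

The proof runs as follows. Section~\ref{sec:measure} encodes a Garsia number $\gamma$ in a power series $H_\gamma$ that vanishes at $1/\gamma$ and whose coefficients are the Fourier coefficients of a positive measure of mass $3$, all integers. Such measures have convergent subsequences. Section~\ref{sec:structure} shows that a limit consists of atoms at roots of unity and a density that is a trigonometric polynomial with integer coefficients, so the mass splits as $3+0$, $2+1$, $1+2$ or $0+3$. Sections~\ref{sec:folding} and~\ref{sec:three} find all possible densities. Section~\ref{sec:limits} shows that only one splitting is compatible with a limit point off the circle, and that it produces a trinomial. Section~\ref{sec:converse} constructs the limit points and completes the proofs.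

\section{From Garsia numbers to measures}\label{sec:measure}

\subsection*{Conventions and textbook facts}
Let $\omega$ be normalized Lebesgue measure on $\mathbb{T}$. The Fourier coefficients of a complex Borel measure $\mu$ on $\mathbb{T}$ are $\hat\mu(k)=\int\zeta^{-k}\,d\mu(\zeta)$; those of $D\omega$ are the coefficients $d_k$ of $D$. If $\mu$ is positive, then $\hat\mu(-k)=\overline{\hat\mu(k)}$ and $|\hat\mu(k)|\le\hat\mu(0)=\mu(\mathbb{T})$. We call a finite positive measure \emph{integral} if all its Fourier coefficients are integers; then $\hat\mu(-k)=\hat\mu(k)$. Likewise we call $D$ integral if all $d_k\in\mathbb{Z}$. A nonnegative integral $D$ has $d_{-k}=d_k$, and its \emph{degree} is the largest $k$ with $d_k\ne0$. For a real polynomial $P$ we identify $|P|^2$ with $P(z)P(1/z)$, and if $P$ has degree $n$ we write $P^*(z)=z^nP(1/z)$, so that $|P^*|=|P|$ on $\mathbb{T}$.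

For $|z|<1=|\zeta|$ the kernel $\frac{\zeta+z}{\zeta-z}=1+2\sum_{k\ge1}\zeta^{-k}z^k$ has real part $(1-|z|^2)/|\zeta-z|^2>0$. Hence for a finite positive measure $\mu\ne0$ the function
\[
F_\mu(z)=\int\frac{\zeta+z}{\zeta-z}\,d\mu(\zeta)=\hat\mu(0)+2\sum_{k\ge1}\hat\mu(k)z^k
\]
is analytic with positive real part in $\mathbb{D}$. We use four standard results.
\begin{itemize}
\item \emph{Herglotz representation theorem.} If $F$ is analytic in $\mathbb{D}$ with $\operatorname{Re}F\ge0$ and $F(0)$ real, then $F=F_\mu$ for a finite positive measure $\mu$.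
\item \emph{F. and M. Riesz theorem.} A complex measure on $\mathbb{T}$ whose Fourier coefficients vanish for all $k\ge1$, or for all $k\le-1$, is absolutely continuous with respect to $\omega$. Vanishing for all $k\ge K$ suffices, because $\zeta^{1-K}\mu$ has coefficients $\hat\mu(k+K-1)$.
\item \emph{Riemann--Lebesgue lemma.} If $w\in L^1(\omega)$, the Fourier coefficients of $w\omega$ tend to $0$ as $|k|\to\infty$.
\item \emph{Hurwitz's theorem.} If analytic functions $\phi_k$ converge locally uniformly on a domain to $\phi\not\equiv0$ and $\phi(z_0)=0$, then for large $k$ there are zeros $z_k$ of $\phi_k$ with $z_k\to z_0$.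
\end{itemize}

One elementary identity is used throughout. For $N\ge1$ and $\kappa\in\mathbb{T}$, writing the roots of $\zeta^N=\kappa$ as one fixed root times the $N$th roots of unity gives
\begin{equation}\label{eq:average}
\frac1N\sum_{\zeta^N=\kappa}\zeta^r=\begin{cases}\kappa^{r/N}&\text{if }N\mid r,\\0&\text{otherwise.}\end{cases}
\end{equation}
Consequently, if $\sigma=\pm1$ and a trigonometric polynomial $D$ is sampled at the roots of $\zeta^N=\sigma$, its coefficients are folded modulo $N$:
\begin{equation}\label{eq:sample}
\nu=\frac1N\sum_{\zeta^N=\sigma}D(\zeta)\,\delta_\zeta\qquad\text{has}\qquad\hat\nu(j)=\sum_{i\in\mathbb{Z}}\sigma^id_{j+iN}.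
\end{equation}

\subsection*{The function $H_\gamma$}
To pass to the limit along Garsia numbers of growing degree we need an object that stays bounded, remembers $\gamma$, and keeps the arithmetic. The quotient $f=\pm p^*/p$ does the first two: it is bounded by $1$ in the disk and vanishes at $1/\gamma$. Its Taylor coefficients, however, have powers of $2$ in their denominators, since $p(0)=\pm2$. A M\"obius map removes them. For a positive measure $\mu$ of mass $3$ put
\[
H_\mu=\tfrac12(F_\mu-1)=1+\sum_{k\ge1}\hat\mu(k)z^k .
\]

\begin{proposition}\label{prop:H}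
Let $\gamma$ be a Garsia number with minimal polynomial $p$, let $\varepsilon=p(0)/2=\pm1$, and put
\[
H_\gamma=\frac{\varepsilon p^*}{p-\varepsilon p^*}.
\]
Then $H_\gamma=H_{\mu_\gamma}$ in $\mathbb{D}$ for an integral measure $\mu_\gamma$ of mass $3$, and $H_\gamma(1/\gamma)=0$.
\end{proposition}

\begin{proof}
Since $p$ has no zeros in the closed disk, $f=\varepsilon p^*/p$ is analytic there, and $|f|=1$ on $\mathbb{T}$. Since $p$ is monic, $p^*(0)=1$ and $f(0)=\frac12$. By the maximum principle $|f|<1$ in $\mathbb{D}$. So $H_\gamma=f/(1-f)$ is analytic in $\mathbb{D}$, and $1+2H_\gamma=(1+f)/(1-f)$ has positive real part and the value $3$ at $0$. By Herglotz's theorem $1+2H_\gamma=F_{\mu_\gamma}$ with $\mu_\gamma$ positive of mass $3$, that is, $H_\gamma=H_{\mu_\gamma}$. The denominator $p-\varepsilon p^*$ has integer coefficients and constant term $2\varepsilon-\varepsilon=\pm1$, so it is invertible in $\mathbb{Z}[[z]]$ and the Taylor coefficients of $H_\gamma$ are integers. They are the $\hat\mu_\gamma(k)$, $k\ge1$, and conjugation gives the negative $k$. Finally $1/\gamma\in\mathbb{D}$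 and $p^*(1/\gamma)=0$, so $f$ and $H_\gamma$ vanish at $1/\gamma$.
\end{proof}

The two conditions in the definition of a Garsia number have become two properties of $\mu_\gamma$: the position of the conjugates gives positivity, and the norm gives integrality. For norm $\pm q$ the denominator would have constant term $\pm(q-1)$, which is a unit only for $q=2$.

In examples the minimal polynomial is rarely visible. The next lemma lets us work with a multiple of it.

\begin{lemma}\label{lem:factor}
Let $P\in\mathbb{Z}[z]$ be monic with $|P(0)|=2$ and without zeros in $\mathbb{D}$. Then $P=pG$, where $p$ is the minimal polynomial of a Garsia number $\gamma$ and all roots of $G$ lie on $\mathbb{T}$. In particular every root of $P$ of modulus greater than $1$ is a Garsia number. With $\varepsilon_P=P(0)/2$ we have $H_\gamma=\varepsilon_PP^*/(P-\varepsilon_PP^*)$.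
\end{lemma}

\begin{proof}
The moduli of the roots of $P$ have product $2$, so some root $\gamma$ has $|\gamma|>1$. Its minimal polynomial $p$ divides $P$ in $\mathbb{Z}[z]$, say $P=pG$. All roots of $p$ have modulus at least $1$, so $|p(0)|\ge|\gamma|>1$, and $p(0)$ divides $2$; hence $|p(0)|=2$ and $|G(0)|=1$. The roots of $G$ have moduli at least $1$ with product $1$, so they lie on $\mathbb{T}$. If $p$ had a root $\xi\in\mathbb{T}$, then $\bar\xi=1/\xi$ would be a root too, so $p^*(\xi)=0$; the irreducible $p$ would divide $p^*$, and $1/\gamma\in\mathbb{D}$ would be a root of $p$, which is excluded. So $\gamma$ is a Garsia number. The roots of $G$ are permuted by $\xi\mapsto\bar\xi=1/\xi$, so $G^*=G(0)G$. With $\varepsilon=p(0)/2$ we get $\varepsilon_PP^*=\varepsilon G(0)\,p^*\,G(0)G=\varepsilon p^*G$, and $G$ cancels from the quotient.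
\end{proof}

\subsection*{Two families worked by hand}

\begin{example}\label{ex:root}
For $p=z^n-2$ we have $\varepsilon=-1$, $p^*=1-2z^n$, and
\[
H_\gamma=\frac{1-2z^n}{1+z^n}=1-3z^n+3z^{2n}-\cdots .
\]
By \eqref{eq:sample} with $D=3$, the measure is $\frac3n\sum_{\zeta^n=-1}\delta_\zeta$. As $n\to\infty$ each coefficient stabilizes to that of $3\omega$, and $H_\gamma\to1$ in $\mathbb{D}$. The limit function has no zero, in agreement with the fact that no conjugate stays away from $\mathbb{T}$.
\end{example}

\begin{example}\label{ex:golden}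
Let $\nu_k$ be the sample of $D=2-C_1=|1-z|^2$ at the roots of $\zeta^{k+1}=-1$, $k\ge1$. It has mass $2$. By \eqref{eq:sample} its coefficients change sign under $j\mapsto j+k+1$, and $\sum_{j=1}^{k+1}\hat\nu_k(j)z^j=-z+z^k-2z^{k+1}$. The measure $\mu_k=\delta_{-1}+\nu_k$ is integral of mass $3$, and
\[
H_{\mu_k}=\frac1{1+z}+\frac{-z+z^k-2z^{k+1}}{1+z^{k+1}}=\frac{1-z-z^2+z^k-2z^{k+2}}{(1+z)(1+z^{k+1})}.
\]
The numerator is $P_k^*$ for $P_k=z^k(z^2-z-1)+z^2-2$, the polynomial of (ii) with $n=2$, $m=1$, and $P_k+P_k^*=-(1+z)(1+z^{k+1})$. Therefore $1+H_{\mu_k}=P_k/(P_k+P_k^*)$. Since $1+H_{\mu_k}=\frac12(1+F_{\mu_k})$ has positive real part, $P_k$ has no zeros in $\mathbb{D}$. Lemma~\ref{lem:factor} applies, and $H_{\mu_k}=-P_k^*/(P_k+P_k^*)$ is the function $H_\gamma$ of the Garsia numbers among the roots of $P_k$. As $k\to\infty$ the coefficients stabilize to those of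
\[
\mu=\delta_{-1}+(2-C_1)\,\omega,\qquad H_\mu=\frac1{1+z}-z=\frac{1-z-z^2}{1+z},
\]
and $H_\mu$ vanishes at $1/\lambda_{2,1}$.
\end{example}

In the second example an atomic part of mass $1$ survives, and atoms of total mass $2$ spread out into a density. The atomic part contributes a geometric series, the density a monomial, and their sum has a trinomial as numerator. The rest of the paper shows that every limit point off the circle arises in this way.

\section{Positive measures with integer Fourier coefficients}\label{sec:structure}

We start with the equality case of $|\hat\mu(k)|\le\mu(\mathbb{T})$. If $\mu$ is positive and $\hat\mu(k)=\chi\,\mu(\mathbb{T})$ with $\chi=\pm1$, then the nonnegative function $1-\operatorname{Re}(\chi\zeta^{-k})$ has integral $0$, so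
\begin{equation}\label{eq:equality}
\zeta^{k}=\zeta^{-k}=\chi\quad\text{for $\mu$-almost every }\zeta .
\end{equation}
For an integral measure of mass $1$, every nonzero coefficient is an equality case.

\begin{lemma}\label{lem:one}
Let $\nu$ be an integral measure of mass $1$ with $\hat\nu(N)\ne0$ for some $N\ge1$. Then there are a divisor $h\ge1$ of $N$ and $\psi=\pm1$ such that $\zeta^h=\psi$ for $\nu$-almost every $\zeta$, $\hat\nu(ih)=\psi^i$ for $i\in\mathbb{Z}$, and $\hat\nu(j)=0$ for $h\nmid j$.
\end{lemma}

\begin{proof}
Let $S=\{k:\hat\nu(k)\ne0\}$. For $k\in S$ we have $\hat\nu(k)=\pm1$, so \eqref{eq:equality} holds with $\chi=\hat\nu(k)$. If $k,k'\in S$, then $\zeta^{-(k-k')}=\hat\nu(k)\hat\nu(k')$ almost everywhere, and integration gives $k-k'\in S$. So $S$ is a subgroup of $\mathbb{Z}$ containing $N$, that is, $S=h\mathbb{Z}$ with $h\mid N$. Put $\psi=\hat\nu(h)$; then $\zeta^{-ih}=\psi^i$ almost everywhere, and integration gives $\hat\nu(ih)=\psi^i$.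
\end{proof}

For larger mass, the coefficients of an integral measure still take finitely many values. They will be eventually periodic if each can be predicted from a bounded number of its predecessors with error less than $\frac12$. The absolutely continuous part of the measure does not disturb a prediction, as its coefficients tend to $0$; the singular part permits one, by the theorem of F. and M. Riesz.

\begin{proposition}\label{prop:structure}
Every integral measure $\mu$ has the form $\mu=\mu_s+w\omega$, where $\mu_s$ is an integral measure supported on finitely many roots of unity, with $\hat\mu_s$ periodic, and $w$ is a nonnegative integral trigonometric polynomial.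
\end{proposition}

\begin{proof}
Let $b_k=\hat\mu(k)$, and let $\mu=\mu_s+w\omega$ be the Lebesgue decomposition: $\mu_s\ge0$ is singular with respect to $\omega$, and $0\le w\in L^1(\omega)$ has coefficients $\hat w(k)$.

\emph{The span of $z,z^2,\dots$ is dense in $L^2(\mu_s)$.} Let $\varphi\in L^2(\mu_s)$ be orthogonal to $z^i$ for all $i\ge1$. Then $\int\zeta^i\bar\varphi\,d\mu_s=0$ for $i\ge1$, so the coefficients of $\bar\varphi\mu_s$ vanish for all $k\le-1$. This measure is absolutely continuous by F. and M. Riesz and singular by construction, hence $0$, and $\varphi=0$ in $L^2(\mu_s)$.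

\emph{Prediction.} Approximating the constant $1$, choose $a_1,\dots,a_r\in\mathbb{C}$ with $\|1-\sum_ia_iz^i\|_{L^2(\mu_s)}\,\mu_s(\mathbb{T})^{1/2}\le\frac14$. By the Cauchy--Schwarz inequality, for all $k$,
\[
\Big|\hat\mu_s(k)-\sum_ia_i\hat\mu_s(k-i)\Big|=\Big|\int\zeta^{-k}\Big(1-\sum_ia_i\zeta^i\Big)d\mu_s\Big|\le\frac14 .
\]
By the Riemann--Lebesgue lemma, $|\hat w(k)|+\sum_i|a_i||\hat w(k-i)|<\frac14$ for $k\ge K$, so $|b_k-\sum_ia_ib_{k-i}|<\frac12$ for $k\ge K$. Thus $b_k$ is the only integer within distance less than $\frac12$ of $\sum_ia_ib_{k-i}$, and the vector $(b_{k-1},\dots,b_{k-r})$ determines the next such vector by a rule independent of $k$. These vectors lie in a finite set since $|b_k|\le b_0$. Once a vector repeats, the sequence is periodic. So $b_k=\pi_k$ for $k\ge K'$, where $(\pi_k)_{k\in\mathbb{Z}}$ is an integer sequence of some period $M$.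

\emph{Identification of the parts.} By Fourier inversion on $\mathbb{Z}/M$, $\pi_k=\hat\rho(k)$ for a complex measure $\rho$ on the $M$th roots of unity. The coefficients of $\mu-\rho$ vanish for $k\ge K'$, so $\mu-\rho$ is absolutely continuous, and so is $\mu_s-\rho=(\mu-\rho)-w\omega$. The latter is also singular, so $\mu_s=\rho$. Then $\hat w(k)=b_k-\pi_k$ is an integer for all $k$ and vanishes for $k\ge K'$, hence also for $k\le-K'$ because $w$ is real. So $w$ agrees almost everywhere with an integral trigonometric polynomial, which is nonnegative by continuity.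
\end{proof}

\section{Folding nonnegative trigonometric polynomials}\label{sec:folding}

For a limit measure of mass $3$ the density $w$ has constant term at most $3$, so we need all nonnegative integral $D$ with $d_0\le3$. The tool is sampling: by \eqref{eq:sample}, a sample of $D$ is an integral measure, and a good choice of $N$ and $\sigma$ makes its mass smaller than $d_0$. We combine this with the following fact. If $D\not\equiv0$ is nonnegative of degree $n$, every zero of the polynomial $z^nD$ on $\mathbb{T}$ has even order, since the real-analytic function $\theta\mapsto D(e^{i\theta})$ does not change sign.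

\begin{lemma}\label{lem:two}
Let $D\not\equiv0$ be nonnegative and integral. Then $d_0\ge1$ and $|d_k|<d_0$ for $k\ne0$. If $d_0=1$, then $D=1$. If $d_0=2$, then $D=2$ or $D=2+\eta C_n=|1+\eta z^n|^2$ with $n\ge1$, $\eta=\pm1$.
\end{lemma}

\begin{proof}
Since $D>0$ off a finite set, $d_0=\int D\,d\omega>0$. If $|d_k|=d_0$ with $k\ne0$, then by \eqref{eq:equality} the measure $D\omega$ would be carried by the finite set where $\zeta^k=\pm1$, which is impossible. This also settles $d_0=1$. Let $d_0=2$ and $n=\deg D\ge1$; then $\eta=d_n=\pm1$. The sample of $D$ at the roots of $\zeta^n=-\eta$ has mass $2-2\eta d_n=0$, so $D$ vanishes at these $n$ points, each time to order at least $2$. As $z^nD$ has degree $2n$ and leading coefficient $\eta$, it equals $\eta(z^n+\eta)^2=\eta z^{2n}+2z^n+\eta$.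
\end{proof}

For $d_0=3$ the same sample has mass $1$ instead of $0$, and Lemma~\ref{lem:one} takes over. Consider $D=3+d_1C_1-C_2$. Its sample at $\zeta=\pm1$ has mass $1$ and first coefficient $2d_1$, which must lie in $\{0,\pm1\}$; so $d_1=0$. In general a sample of mass $1$ gives two kinds of information: the values of all folded coefficients, and zeros of $D$, which are double and can be divided out.

\begin{lemma}[Folding lemma]\label{lem:fold}
Let $D$ be nonnegative and integral of degree $n$. Let $N\ge1$, $\sigma=\pm1$, $g_j=\sum_{i\in\mathbb{Z}}\sigma^id_{j+iN}$, and suppose $g_0=1$. Then there are a divisor $h$ of $N$ and $\psi=\pm1$ such that, with $t=N/h$, we have $\psi^t=\sigma$, $g_{ih}=\psi^i$, and $g_j=0$ for $h\nmid j$. Moreover $D=|Q|^2E$, where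
\[
Q=\sum_{i=0}^{t-1}\psi^iz^{hi}=\frac{1-\sigma z^N}{1-\psi z^h}
\]
and $E=\sum_kE_kz^k$ is nonnegative and integral of degree $n-N+h$. The constant terms satisfy
\begin{equation}\label{eq:const}
d_0=\sum_{|i|<t}(t-|i|)\,\psi^iE_{hi}.
\end{equation}
\end{lemma}

\begin{proof}
The measure $\nu$ in \eqref{eq:sample} is integral of mass $1$ with $\hat\nu(j)=g_j$, and $g_N=\sigma g_0=\sigma$. Lemma~\ref{lem:one} gives $h$, $\psi$ and the values of $g_j$; in particular $\psi^t=g_N=\sigma$. It also gives $\zeta^h=\psi$ on the support of $\nu$, so $D(\zeta)=0$ whenever $\zeta^N=\sigma$ and $\zeta^h\ne\psi$. These points are the roots of $Q$, all simple. They are zeros of $z^nD$ of order at least $2$, so $Q^2$ divides $z^nD$, and the quotient lies in $\mathbb{Z}[z]$ because $Q^2$ has leading coefficient $1$. Reversing the order of summation in $Q$ gives $z^{N-h}Q(1/z)=\psi^{t-1}Q(z)$, so $Q(z)Q(1/z)=\pm z^{h-N}Q^2$ and $E=D/(Q(z)Q(1/z))$ is an integral Laurent polynomial. It is nonnegative on $\mathbb{T}$ off the roots of $Q$, hence everywhere. In $Q(z)Q(1/z)$ the term $\psi^iz^{hi}$ arises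 from $t-|i|$ pairs of indices, so
\begin{equation}\label{eq:QQ}
|Q|^2=\sum_{|i|<t}(t-|i|)\psi^iz^{hi}.
\end{equation}
This has degree $N-h$, which gives $\deg E$, and \eqref{eq:const} is the constant term of $|Q|^2E$.
\end{proof}

\begin{example}\label{ex:four}
Both kinds of information are needed. Let $D=3+C_1+C_2+C_3+C_4$ and sample it at the roots of $\zeta^3=-1$: the values are $D(-1)=3$ and $D(e^{\pm i\pi/3})=0$. The sample is $\delta_{-1}$, a positive measure, so the folded coefficients raise no objection; here $h=1$, $\psi=-1$, $t=3$. But the derivative of $D(e^{i\theta})$ at $\theta=\pi/3$ is $-2\sum_{k=1}^4k\sin(k\pi/3)=\sqrt3\ne0$, so the zero is simple and $D$ takes negative values.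
\end{example}

\section{Constant term three}\label{sec:three}

The proof of Theorem~\ref{thm:three} folds $D$ twice, at the largest and at the second largest index of a nonzero coefficient. The first folding makes the coefficients symmetric and settles the case of at most three nonzero indices. The second shows that more cannot occur; in its hardest case the cofactor $E$ again has constant term $3$, and we use induction in \eqref{eq:const}. The following lemma evaluates that identity on the four types.

\begin{lemma}\label{lem:V}
Let $t\ge2$, let $W=\sum_iW_iz^i$ be of type \textup{(T1)--(T4)} with $\deg W<t$, and put $V=\sum_{|i|<t}(t-|i|)W_i$. If $V=3$, then $t=3$ and $\deg W=2$.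
\end{lemma}

\begin{proof}
$V$ is linear in $W$; the constant $3$ contributes $3t$, and $C_k$ contributes $2(t-k)>0$ for $0<k<t$. For (T1), $V=3t>3$. For (T2), $V\ge3t-2(t-b)=t+2b\ge4$. For (T3), $V\ge3t-2(t-b)+2(t-2b)=3t-2b>2t>3$, since $2b<t$. For (T4), $t>c\ge2$, and the signs of $C_b,C_c,C_{c-b}$ have product $1$. If all three are $+$, then $V>3t$. Otherwise one sign is $+$, at an index $u$, and two are $-$, at indices $v,v'$, and $V=t+2(v+v'-u)$. This is $t+4(c-b)>3$ if the $+$ belongs to $C_b$, it is $t+4b>3$ if it belongs to $C_{c-b}$, and it is $t$ if it belongs to $C_c$. So $V=3$ forces $t=3$, and then $c=2=\deg W$.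
\end{proof}

The exceptional case does occur: $W=|1-z+z^2|^2$ and $t=3$ give the constant term of $|1+z+z^2|^2W=|1+z^2+z^4|^2$. It will need a separate argument.

\begin{proof}[Proof of Theorem~\ref{thm:three}]
We use induction on $n=\deg D$; $n=0$ is (T1). Let $n\ge1$. By Lemma~\ref{lem:two}, $|d_k|\le2$ for $k\ne0$.

\medskip\noindent\textbf{Step 0: a coefficient $\pm2$.} Suppose $d_k=2\varepsilon$ with $k\ge1$, $\varepsilon=\pm1$. Multiplying by $|1-\varepsilon z^k|^2=2-\varepsilon C_k$ lowers the constant term to $6-2\varepsilon d_k=2$. The product is nonnegative, integral, and vanishes where $z^k=\varepsilon$, so by Lemma~\ref{lem:two} it equals $|1+\delta z^q|^2$ with $q\ge1$, $\delta=\pm1$. All roots of $z^k=\varepsilon$ satisfy $z^q=-\delta$. Their ratios are all the $k$th roots of unity and satisfy $z^q=1$, so $q=kr$, and $-\delta=\varepsilon^r$. Hence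
\[
D=\Big|\frac{1-\varepsilon^rz^{kr}}{1-\varepsilon z^k}\Big|^2=\Big|\sum_{i=0}^{r-1}\varepsilon^iz^{ki}\Big|^2,
\]
whose constant term is $r$. So $r=3$ and $D=|1+\varepsilon z^k+z^{2k}|^2$ is of type (T4).

From now on $|d_k|\le1$ for $k\ge1$. Let $I=\{k\ge1:d_k\ne0\}$, so $n=\max I$, and let $\eta=d_n=\pm1$.

\medskip\noindent\textbf{Step 1: folding at $n$.} We claim
\begin{equation}\label{eq:sym}
d_j=\eta\,d_{n-j}\qquad(0<j<n).
\end{equation}
Apply Lemma~\ref{lem:fold} with $N=n$, $\sigma=-\eta$. Here $g_0=3-2=1$, and $g_j=d_j-\eta d_{n-j}$ for $0<j<n$. The claim follows if $h=n$. Suppose $h<n$, so $t\ge2$. Then $\deg E=h$, and comparing coefficients of $z^n$ with the help of \eqref{eq:QQ} gives $\eta=\psi^{t-1}E_h$, so $E_h=\pm1$. By \eqref{eq:const}, $3=tE_0\pm2(t-1)$. The sign $+$ gives $t(E_0+2)=5$, so $t=5$ and $E_0=-1$, impossible for nonnegative $E$. The sign $-$ gives $t(E_0-2)=1$, impossible for $t\ge2$.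

\medskip\noindent\textbf{Step 2: $|I|\le3$.} By \eqref{eq:sym}, $I\setminus\{n\}$ is invariant under the involution $j\mapsto n-j$, which has at most one fixed point. If $|I|=1$, $D$ is of type (T2). If $|I|=2$, then $I=\{b,2b\}$ and $d_b=\eta d_b$, so $\eta=1$ and $D$ is of type (T3). If $|I|=3$, then $I=\{a,n-a,n\}$ with $a<n-a$ and $d_{n-a}=\eta d_a$, so $D=|1+d_az^a+\eta z^n|^2$ is of type (T4).

\medskip\noindent\textbf{Step 3: folding at the second largest index.} Assume $|I|\ge4$; we derive a contradiction. Let $a=\min I$. By \eqref{eq:sym}, $N=n-a$ is the largest element of $I\setminus\{n\}$, and $d_N=\eta d_a$. As $I\setminus\{n\}$ has at least three elements, $a<N$, so $n=a+N<2N$, and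
\begin{equation}\label{eq:middle}
\text{there is }k\in I\text{ with }a<k<N.
\end{equation}
Let $\sigma=-d_N=-\eta d_a$, so $\sigma\eta=-d_a$. Since $2N>n$, we have $g_0=3+2\sigma d_N=1$, and Lemma~\ref{lem:fold} applies. For $0<j<N$ the indices $j+iN$ with $i\ge2$ or $i\le-3$ exceed $2N$ in absolute value, so
\[
g_j=d_j+\sigma d_{N-j}+\sigma d_{N+j}+d_{2N-j}.
\]
By \eqref{eq:sym}, $\sigma d_{N-j}=\sigma\eta d_{a+j}=-d_ad_{a+j}$. The indices $N+j$ and $2N-j$ exceed $N$, so these coefficients vanish unless the index is $n$. Thus $\sigma d_{N+j}$ is $-d_a$ for $j=a$ and $0$ otherwise, and $d_{2N-j}$ is $\eta$ for $j=N-a$ and $0$ otherwise. We obtain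
\begin{align}
g_j&=d_j-d_ad_{a+j}&&\text{for }0<j<N,\ j\notin\{a,N-a\},\label{eq:g1}\\
g_a&=d_a-d_ad_{2a}-d_a=-d_ad_{2a}&&\text{if }N\ne2a,\label{eq:g2}\\
g_a&=-d_ad_N+\eta=0&&\text{if }N=2a.\label{eq:g3}
\end{align}
Relation \eqref{eq:g1} links coefficients at distance $a$, and below $a$ there are none. In particular:
\begin{equation}\label{eq:gap}
\text{if }0<j<a,\ j\ne N-a\text{ and }h\nmid j,\text{ then }a+j\notin I,
\end{equation}
because then $g_j=0$ and $d_j=0$ in \eqref{eq:g1}. We distinguish three cases according to the size of $h$.

\emph{Case $h=N$.} Now $g_j=0$ for $0<j<N$. Take the smallest $k$ in \eqref{eq:middle} and put $j=k-a$, so $0<j<N-a$. If $j\ne a$, then \eqref{eq:g1} gives $d_j=d_ad_k\ne0$, so $j\in I$; then $j>a$ by minimality of $a$, and $a<j<k$ contradicts the minimality of $k$. If $j=a$, then $2a=k<N$, and \eqref{eq:g2} gives $g_a=-d_ad_k\ne0$, a contradiction.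

\emph{Case $h<N\le a+h$.} Since $h\mid N$, we have $2h\le N\le a+h$, so $h\le a$. If $h=a$, then $N=2a$ and \eqref{eq:g3} gives $g_h=0$, whereas $g_h=\psi$. If $h<a$, take $k$ as in \eqref{eq:middle} and $j=k-a$. Then $0<j<N-a\le h<a$, so \eqref{eq:gap} applies and gives $k\notin I$, a contradiction.

\emph{Case $a+h<N$.} Here $t\ge2$, and, as Example~\ref{ex:four} shows, the factorization $D=|Q|^2E$ must be used. We have $\deg E=a+h<N$, which makes $E_0$ computable: in
\[
(2-\psi C_h)\,D=|1-\psi z^h|^2D=|1-\sigma z^N|^2E=(2-\sigma C_N)\,E
\]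
the constant terms are $6-2\psi d_h$ and $2E_0$, because $E_N=0$. So $E_0=3-\psi d_h\in\{2,3,4\}$. In \eqref{eq:const} the terms $i$ and $-i$ are equal, so $3\equiv tE_0\pmod2$ and $E_0$ is odd. Hence $E_0=3$ and $d_h=0$. (Example~\ref{ex:four}, where $a=h=1$, $N=3$ and $d_h=1$, is excluded at this point.)

Identity \eqref{eq:const} sees only the coefficients $E_{hi}$, so we extract them. Put $W(y)=\sum_i\psi^iE_{hi}\,y^i$. By \eqref{eq:average}, $W(y)=\frac1h\sum_{\zeta^h=\psi y}E(\zeta)\ge0$ for $y\in\mathbb{T}$. So $W$ is nonnegative and integral with constant term $3$, and $\deg W\le(a+h)/h<t\le N<n$. By the induction hypothesis $W$ is of type (T1)--(T4), and \eqref{eq:const} says $V=3$ in Lemma~\ref{lem:V}. Therefore $t=3$, $N=3h$, and $\deg W=2$.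

It remains to exclude this configuration. From $E_{2h}\ne0$ we get $2h\le a+h$; we have $h\ne a$ because $d_h=0$; and $a+h<N=3h$. So $h<a<2h$. Since $h\ne a$ and $h\ne N-a=3h-a$, relation \eqref{eq:g1} gives $\psi=g_h=-d_ad_{a+h}$, so $a+h\in I$. By \eqref{eq:sym}, $n-(a+h)=N-h=2h\in I$. But $j=2h-a$ satisfies $0<j<h<a$ and $j\ne3h-a$, so \eqref{eq:gap} gives $2h\notin I$, a contradiction.
\end{proof}

\section{Limit points outside the unit circle}\label{sec:limits}

\begin{proposition}\label{prop:limit}
Let $L$ be a limit point of the complex Garsia numbers with $|L|>1$. Then $L^{l+m}+\eta L^m-\eta\psi=0$ for some $l,m\ge1$ and $\eta,\psi=\pm1$.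
\end{proposition}

\begin{proof}
Let $\gamma_j\to L$ be distinct Garsia numbers, $\mu_j=\mu_{\gamma_j}$, $H_j=H_{\gamma_j}$, and $x=1/L\in\mathbb{D}$.

\medskip\noindent\textbf{The limit measure.} The coefficients $\hat\mu_j(k)$ are integers of modulus at most $3$. After passing to a diagonal subsequence, $\hat\mu_j(k)$ is for each $k$ eventually equal to an integer $b_k$. Put $H=1+\sum_{k\ge1}b_kz^k$. If the coefficients of $H_j$ and $H$ agree up to index $K$, then $|H_j(z)-H(z)|\le6|z|^{K+1}/(1-|z|)$, so $H_j\to H$ locally uniformly in $\mathbb{D}$. Hence $\operatorname{Re}(1+2H)\ge0$, and by Herglotz's theorem $H=H_\mu$ for an integral measure $\mu$ of mass $3$ with $\hat\mu(k)=b_k$. Since $1/\gamma_j\to x$ inside $\mathbb{D}$, we get $H(x)=\lim H_j(1/\gamma_j)=0$. This is where $|L|>1$ is used.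

Write $\mu=\mu_s+w\omega$ as in Proposition~\ref{prop:structure}, with $\pi_k=\hat\mu_s(k)$ and $w=\sum_kd_kz^k$, so that
\[
H=1+\sum_{k\ge1}(\pi_k+d_k)z^k,\qquad \pi_0+d_0=3,\qquad \pi_0\ge0 .
\]

\medskip\noindent\textbf{The density is not zero.} For a purely atomic $\mu$ the function $H_\mu$ may well vanish in $\mathbb{D}$, as $(1-2z^n)/(1+z^n)$ in Example~\ref{ex:root} does. What excludes this case is that the $\gamma_j$ are distinct. Suppose $w\equiv0$, so $\mu$ is supported on points $\zeta_1,\dots,\zeta_r$. With $P=\prod_i(z-\zeta_i)$ we have $\int|P|^2d\mu=0$. On $\mathbb{T}$, $|P|^2$ is a combination of the $z^k$ with $|k|\le r$, so the integral depends only on the coefficients with $|k|\le r$. For large $j$ these agree for $\mu_j$ and $\mu$; then $\int|P|^2d\mu_j=0$, and $\mu_j$ is supported on the same points. The masses $\alpha_i$ of a measure on these points are determined by the sums $\sum_i\alpha_i\zeta_i^{-k}$, $0\le k<r$, since the Vandermonde matrix is invertible. So $\mu_j=\mu$ and $H_j=H$ for large $j$. Then $H$ vanishes at infinitely many distinct points $1/\gamma_j$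 converging to $x\in\mathbb{D}$, so $H\equiv0$, contradicting $H(0)=1$.

By Lemma~\ref{lem:two}, $d_0\in\{1,2,3\}$.

\medskip\noindent\textbf{The case $d_0=1$.} Then $w=1$ and $\pi_0=2$, so $H=1+\sum_{k\ge1}\pi_kz^k=\frac12F_{\mu_s}$ has positive real part in $\mathbb{D}$. This contradicts $H(x)=0$.

\medskip\noindent\textbf{The case $d_0=3$.} Then $\mu_s=0$ and $H=1+\sum_{k\ge1}d_kz^k$. Positivity alone does not exclude a zero: $w=3+\frac32C_1\ge0$ gives $1+\frac32z$. For integral $w$, Theorem~\ref{thm:three} leaves the functions
\[
1,\qquad1+\varepsilon z^b,\qquad1+\varepsilon z^b+z^{2b},\qquad1+\varepsilon z^b+\varepsilon'z^c+\varepsilon\varepsilon'z^{c-b}=(1+\varepsilon z^b)(1+\varepsilon\varepsilon'z^{c-b}).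
\]
All their zeros lie on $\mathbb{T}$; for the third, the roots of $y^2+\varepsilon y+1$ are complex conjugates with product $1$. This contradicts $H(x)=0$.

\medskip\noindent\textbf{The case $d_0=2$.} Then $\mu_s$ has mass $1$, and $\pi_M=\pi_0=1$ for a period $M\ge1$. By Lemma~\ref{lem:one} there are $m\ge1$ and $\psi=\pm1$ with $1+\sum_{k\ge1}\pi_kz^k=\sum_{i\ge0}\psi^iz^{im}=1/(1-\psi z^m)$. By Lemma~\ref{lem:two}, $w=2$ or $w=2+\eta C_l$ with $l\ge1$, $\eta=\pm1$. If $w=2$, then $H=1/(1-\psi z^m)$ has no zeros. So
\begin{equation}\label{eq:limitH}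
H(z)=\frac1{1-\psi z^m}+\eta z^l=\frac{1+\eta z^l-\eta\psi z^{l+m}}{1-\psi z^m},
\end{equation}
and $H(x)=0$ gives $1+\eta x^l-\eta\psi x^{l+m}=0$. Multiply by $L^{l+m}$.
\end{proof}

For positive $L$ only one of the four sign patterns survives.

\begin{corollary}\label{cor:real}
Every limit point $L\ne1$ of the positive real Garsia numbers equals some $\lambda_{n,m}$.
\end{corollary}

\begin{proof}
Positive real Garsia numbers exceed $1$, so $L>1$, and $x=1/L\in(0,1)$ satisfies $1+\eta x^l-\eta\psi x^{l+m}=0$. If $\eta=1$, the left side is at least $1+x^l-x^{l+m}>0$. If $\eta=-1$ and $\psi=1$, it is $1-x^l+x^{l+m}>0$. So $\eta=\psi=-1$ and $L^{l+m}-L^m-1=0$, that is, $L=\lambda_{l+m,m}$.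
\end{proof}

\section{Every trinomial occurs}\label{sec:converse}

Formula \eqref{eq:limitH} also tells us how to construct the limit points. Let $n>m\ge1$, $\alpha,\beta=\pm1$, $u=\alpha z^{n-m}$, $v=\beta z^m$, and put
\[
A=z^n-\alpha z^m-\alpha\beta,\qquad B=z^n-\alpha z^m+\beta z^{n-m}-2\alpha\beta .
\]
As $\alpha,\beta$ vary, $A$ runs through all four sign patterns $z^n+\eta z^m+\eta'$. In this notation the function \eqref{eq:limitH} with $l=n-m$, $\eta=-\alpha$, $\psi=-\beta$ is $H=1/(1+v)-u$, and it corresponds to
\[
f=\frac{H}{1+H}=\frac{1-u-uv}{2-u+v-uv}=-\alpha\beta\,\frac{A^*}{B}.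
\]
On the other hand $P_k=z^kA+B$ has $P_k^*=A^*+z^kB^*$ and $P_k(0)/2=-\alpha\beta$, so at points of $\mathbb{D}$ where $B\ne0$ the quotient $-\alpha\beta P_k^*/P_k$ tends to this $f$. So $B$ is the partner of $A$ asked for in the introduction; for $\alpha=\beta=1$ it is the one in (ii).

\begin{proposition}\label{prop:converse}
For $k\ge1$, every root of $P_k=z^kA+B$ of modulus greater than $1$ is a Garsia number. Every root $z_0$ of $A$ with $|z_0|>1$ is the limit of roots $z_k\ne z_0$ of $P_k$, hence a limit point of the Garsia numbers. If $\alpha=\beta=1$ and $z_0=\lambda_{n,m}$, the $z_k$ can be taken real and positive.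
\end{proposition}

\begin{proof}
Since $uv=\alpha\beta z^n$, we have
\[
\alpha\beta A=v(u-1)-1,\qquad\alpha\beta B=\alpha\beta A+(u-1)=-(2-u)-v(1-u).
\]
On $\mathbb{T}$ we have $|u|=1$, so $|u-1|^2=-2\operatorname{Re}(u-1)$, and
\begin{align*}
|B|^2-|A|^2&=|u-1|^2+2\operatorname{Re}\big[(\bar u-1)\big(v(u-1)-1\big)\big]\\
&=|u-1|^2+2|u-1|^2\operatorname{Re}v-2\operatorname{Re}(u-1)=2|u-1|^2(1+\operatorname{Re}v)\ge0 .
\end{align*}
On the closed disk $|u|,|v|\le1$, so $|B|\ge|2-u|-|1-u|>0$, because $|2-u|^2-|1-u|^2=3-2\operatorname{Re}u\ge1$. Thus $\phi=z^kA/B$ is analytic on the closed disk, has modulus at most $1$ on $\mathbb{T}$, and vanishes at $0$. By the maximum principle $|\phi|<1$ in $\mathbb{D}$, so $P_k=B(1+\phi)$ has no zeros there. As $P_k$ is monic with $|P_k(0)|=2$, Lemma~\ref{lem:factor} gives the first statement.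

In $|z|>1$ we have $z^{-k}P_k=A+z^{-k}B\to A$ locally uniformly, so by Hurwitz's theorem $P_k$ has roots $z_k\to z_0$, and $|z_k|>1$ for large $k$. Also $P_k(z_0)=B(z_0)=\alpha\beta(u(z_0)-1)\ne0$ since $|u(z_0)|=|z_0|^{n-m}>1$, so $z_k\ne z_0$. In the real case $A$ changes sign at $\lambda_{n,m}$, from negative to positive. For small $\delta>0$ and large $k$ the function $A+z^{-k}B$ therefore has opposite signs at $\lambda_{n,m}\pm\delta$, and so has a real root between them.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:real}]
Corollary~\ref{cor:real} is the first statement. Conversely, $1$ is a limit point by (i), and each $\lambda_{n,m}$ is one by (ii), or by Proposition~\ref{prop:converse}.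
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:complex}]
The first statement follows from Propositions~\ref{prop:limit} and~\ref{prop:converse}.

Let $z$ be a root of $z^n+\eta z^m+\eta'$ with $|z|\ge R>1$, and put $l=n-m$, $r=1/R$. Dividing by $z^n$ gives $1=|\eta z^{-l}+\eta'z^{-n}|\le r^l(1+r^m)$. Hence $r^l\ge\frac12$, which bounds $l$, and $r^m\ge r^{-l}-1\ge R-1>0$, which bounds $m$. Only finitely many trinomials remain.

The polynomial $z^n-2$ is irreducible by Eisenstein's criterion, so its roots $2^{1/n}e^{2\pi ij/n}$ are Garsia numbers, and every point of $\mathbb{T}$ is a limit of such roots. No limit point lies in $\mathbb{D}$, since Garsia numbers have modulus greater than $1$.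
\end{proof}

\begin{remark}
By the finiteness statement, every limit point of modulus greater than $1$ is isolated in the set of limit points, and the $\lambda_{n,m}$ accumulate only at $1$. Fact (iii) can be read off from Theorem~\ref{thm:real}: $\lambda_{n,m}>\sqrt2$ means that $z^n-z^m-1$ is negative at $\sqrt2$, that is, $2^{m/2}(2^{(n-m)/2}-1)<1$. This fails for $n-m\ge2$, and for $n-m=1$ it reads $2^{m/2}<1+\sqrt2$, so $m\in\{1,2\}$.
\end{remark}

\begin{thebibliography}{9}
\bibitem{SCGN} \emph{Some comments on Garsia numbers},
\texttt{https://www.ams.org/\allowbreak journals/\allowbreak mcom/\allowbreak 2013-82-282/\allowbreak S0025-5718-2012-02636-6/\allowbreak S0025-5718-2012-02636-6.pdf}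
\end{thebibliography}
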